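# A two-cycle bulk graph whose min-cut subspace no tree can reproduce

## 1. A square, a path and a four-legged star

Take four vertices named $0,1,2,3$ and join them in a square, with positive weights
$$w_{01}=a,\qquad w_{12}=b,\qquad w_{23}=c,\qquad w_{30}=d .$$
For a nonempty $I\subseteq\{1,2,3\}$ let $S_I$ be the total weight of the edges with exactly one end in $I$. By hand,
$$S_1=a+b,\quad S_2=b+c,\quad S_3=c+d,\quad S_{12}=a+c,\quad S_{23}=b+d,\quad S_{13}=a+b+c+d,\quad S_{123}=a+d .$$
From $S_1,S_2$ we read off $c-a$, and $S_{12}$ gives $c+a$. So $a$ and $c$ are determined, then $b$ and $d$. As the weights vary, the vectors $(S_I)$ span a $4$-dimensional subspace of $\mathbb R^7$.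

The square is not a tree. Now cut it open at vertex $0$: take the path $0-1-2-3-0'$ with the same four weights, and declare that $0'$ has the same "colour" as $0$. Both copies of $0$ always stay outside. For every $I$ the same edges are cut as before, so the path produces exactly the same vectors. The path is a tree, at the price of using one colour twice.

Here is a second example, with a vertex that has no colour. Let $x$ be joined by edges of weight $1$ to four leaves $0,1,2,3$. Now $S_I$ is the least cost of a cut that separates the leaves in $I$ from the other leaves; the vertex $x$ may go on either side. Separating one leaf costs $1$ if $x$ is left on the other side, and $3$ otherwise. So $S_1=S_2=S_3=1$, and likewise $S_{123}=1$ (leaf $0$ against the rest). For a pair there is a tie: $\{i,j\}$ and $\{i,j,x\}$ both cost $2$. Let us vary the weights $u_0,\dots,u_3$ but insist that all these ties persist: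
$$u_1+u_2=u_0+u_3,\qquad u_1+u_3=u_0+u_2,\qquad u_2+u_3=u_0+u_1 .$$
Adding the first two gives $u_1=u_0$; similarly all $u_i$ are equal. So the only freedom is an overall scale, and we get a line, spanned by $(S_1,S_2,S_3,S_{12},S_{13},S_{23},S_{123})=(1,1,1,2,2,2,1)$.

Each weighted graph thus has a linear space attached to it: vary the weights, keep all ties among minimal cuts, and take the span of the resulting vectors. For the square, a tree gives the same space. Does some tree always do this?

## 2. Graph models, min-cut subspaces and the conjecture

Fix $N\ge1$ parties $1,\dots,N$ and one extra colour $0$, the purifier. Write $[N]=\{1,\dots,N\}$. Entropy space is $\mathbb R^{2^N-1}$, with coordinates indexed by the nonempty $I\subseteq[N]$.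

**Definition (graph model).** A holographic graph model on $N$ parties is a finite undirected graph $G=(V,E(G))$ with positive edge weights $w$ and a set $\partial V\subseteq V$ of boundary vertices, each carrying a colour in $\{0,\dots,N\}$, with every colour used at least once. The remaining vertices are bulk vertices. For nonempty $I\subseteq[N]$, an $I$-cut is a set $C\subseteq V$ such that $C\cap\partial V$ is the set of boundary vertices with colour in $I$. Let $\delta(C)$ be the set of edges with exactly one end in $C$. For $u\in\mathbb R^{E(G)}$ put $|C|_u=\sum_{e\in\delta(C)}u_e$. Then $S_I=\min_C|C|_w$ over $I$-cuts, the minimizers are the min-cuts for $I$, and $\vec S=(S_I)_I$ is the entropy vector. The model is a tree if $G$ is a tree, and it is simple if no two boundary vertices share a colour.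

In the square, all vertices are boundary vertices and each $I$ has just one $I$-cut. In the star, $x$ is a bulk vertex and each $I$ has two. The path of Section 1 is a tree that is not simple. Loops are never cut, so we may ignore them; parallel edges do no harm.

**Definition (min-cut subspace).** Let $\mathcal M_I$ be the set of all min-cuts for $I$ in $(G,w)$. Let $L\subseteq\mathbb R^{E(G)}$ be the space of all $u$ with $|C|_u=|C'|_u$ for all $C,C'\in\mathcal M_I$ and all $I$. On $L$ define $\Phi(u)=(|C_I|_u)_I$ with $C_I\in\mathcal M_I$ arbitrary. The min-cut subspace of the model is $\Phi(L)$.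

In the square $L=\mathbb R^4$ and $\Phi(L)$ is $4$-dimensional; in the star $L$ and $\Phi(L)$ are lines. Since $w\in L$ and $\Phi(w)=\vec S$, the min-cut subspace always contains $\vec S$. It is the span described informally above, because of the following fact.

(1) If $u\in L$ and $|\varepsilon|$ is small, then $w+\varepsilon u$ is a positive weighting with the same families $\mathcal M_I$, and its entropy vector is $\vec S+\varepsilon\Phi(u)$.

Indeed, there are finitely many cuts. All members of $\mathcal M_I$ keep a common cost $S_I+\varepsilon|C_I|_u$, and every other $I$-cut stays strictly more expensive if $|\varepsilon|$ is small. Conversely, a positive weighting $w'$ with the same families lies in $L$ and has entropy vector $\Phi(w')$. So $\Phi(L)$ is the linear span of the entropy vectors of the weightings that preserve the whole min-cut structure, ties included.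

**Convention (the purifier is not special).** Let $K$ be the set of all $N+1$ colours. For $\emptyset\ne X\subsetneq K$ define $X$-cuts and $S_X$ in the same way. Complementing a cut exchanges $X$-cuts and $(K\setminus X)$-cuts and keeps all costs. So $S_X=S_{K\setminus X}$, the min-cuts of $X$ and of $K\setminus X$ are complements of each other, $L$ may be described using all such $X$, and it does not matter which colour is called the purifier. We also note: if $G$ is connected, every $S_X$ is positive, since any $X$-cut has a boundary vertex inside and one outside, so $\delta(C)\neq\emptyset$.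

**Conjecture.** For every model on $N$ parties whose graph is connected, there is a model on the same $N$ parties whose graph is a tree (not necessarily simple) and whose min-cut subspace is the same.

The question comes from "Entanglement structure of geometric states in holography", https://indico.tpi.uni-jena.de/event/289/contributions/822/attachments/294/474/Hubeny.pdf. The answer is that the conjecture is false.

**Theorem 1.** There is a connected simple model $(G,w)$ with $N=11$, with $6$ bulk vertices and $19$ edges, such that $L=\langle w\rangle$, so its min-cut subspace is $\langle\vec S\rangle$, and such that no tree model on $11$ parties has entropy vector in $\langle\vec S\rangle$. Hence no tree has the same min-cut subspace.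

**Theorem 2.** Let $\mathcal U$ be the class of graph models, connected or not, such that every connected component of the subgraph induced on the bulk vertices has at most one cycle.

- (a) The conjecture fails for every $N\ge11$.
- (b) Let $\vec S$ be the vector of Theorem 1 and let $H\in\mathcal U$ be a model on $11$ parties. If $\vec S(H)\ne0$ (in particular, if $H$ is connected), then $\vec S(H)\notin\langle\vec S\rangle$. In all cases the min-cut subspace of $H$ differs from $\langle\vec S\rangle$. The bound of one cycle cannot be raised to cyclomatic number $2$: $G$ realizes $\vec S$, and its bulk subgraph is connected with cyclomatic number $2$.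
- (c) For every $N\ge11$, some extreme ray of the holographic entropy cone $\mathrm{HEC}_N$ is not realized by any tree or forest, nor by any model in $\mathcal U$.
- (d) The conjecture is true for $N=1,2$.

The range $3\le N\le10$ is not settled by these arguments. (The cyclomatic number of a graph is edges minus vertices plus components.) We begin with (d), the smallest cases.

## 3. One party and two parties

**One party.** Connectivity gives $S_1>0$, so the min-cut subspace is $\mathbb R$. A single edge with ends coloured $0$ and $1$ also has min-cut subspace $\mathbb R$.

For $N=2$ put $S_0:=S_{12}$ and use coordinates $(S_0,S_1,S_2)$. For $j\ne k$ in $\{0,1,2\}$ let $b^{jk}$ have entries $1$ at $j,k$ and $0$ at the third index $l$. We will decompose the graph into paths between terminals and see that the min-cut subspace $W$ only remembers which pairs of terminals are linked.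

**Step 1: reduce to three terminals.** Identify all boundary vertices of colour $i$ to one terminal $t_i$ and delete the resulting loops. The loops are edges between equally coloured boundary vertices: they are never cut, so their coordinates in $L$ are free and $\Phi$ ignores them. All cuts and costs, and $W$, are unchanged.

**Step 2: find a path packing that saturates every terminal.** The Lovász–Cherkassky theorem (L. Lovász, Acta Math. Acad. Sci. Hungar. 28 (1976) 129–138; B. V. Cherkassky, 1977) says: if all non-terminal vertices of a graph have even degree, the maximum number of edge-disjoint paths joining distinct terminals is $\frac12\sum_t\lambda(t)$, where $\lambda(t)$ is the minimum size of a cut separating $t$ from the other terminals. We want the fractional version: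

(2) The maximum of $\sum_Pf_P$ over $f\ge0$, indexed by simple paths $P$ joining distinct terminals and subject to $\sum_{P\ni e}f_P\le w_e$ for all $e$, equals $\frac12(S_0+S_1+S_2)$.

The upper bound is clear: every path ending at $t_i$ crosses a min-cut around $t_i$, so at most $S_i$ of the flow ends at $t_i$, and each path has two ends. For rational $w$ choose a positive integer $M$ with all $Mw_e$ even integers, and replace $e$ by $Mw_e$ parallel copies. All degrees are even, and the theorem gives $\frac M2(S_0+S_1+S_2)$ edge-disjoint paths, which may be shortened to simple ones. Counting them and dividing by $M$ gives the desired $f$. For real $w$ take rational $w^{(n)}\to w$ with optimal packings $f^{(n)}$. There are finitely many paths and the $f^{(n)}_P$ are bounded, so a subsequence converges to a packing for $w$. Its value is $\lim\frac12\sum_iS_i(w^{(n)})=\frac12\sum_iS_i(w)$, because each $S_i$ is a minimum of finitely many linear functions of $w$.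

**Step 3: show that packed paths give vectors of $W$.** Take an optimal $f$ and let $v_i$ be the total of $f_P$ over paths ending at $t_i$. For every min-cut $C$ of colour $i$,
$$S_i=|C|_w\ \ge\ \sum_Pf_P\,|P\cap\delta(C)|\ \ge\ v_i .$$
Also $\sum_iv_i=2\sum_Pf_P=\sum_iS_i$. So equality holds throughout. Hence, if $f_P>0$, then $P$ crosses $C$ exactly once if it ends at $t_i$, and not at all otherwise. The min-cuts for $\{1,2\}$ are the complements of those of colour $0$. So the indicator vector $\mathbf 1_P\in\mathbb R^{E(G)}$ has the same cost on all min-cuts for each $I$. That is, $\mathbf 1_P\in L$ and $\Phi(\mathbf 1_P)=b^{jk}$, where $j,k$ are the end colours of $P$. Let $f_{jk}$ be the total flow between $t_j$ and $t_k$. Since $S_i=v_i$, we have $\vec S=\sum f_{jk}b^{jk}$, hence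
$$f_{jk}=\tfrac12(S_j+S_k-S_l),\qquad W\supseteq\mathrm{span}\{b^{jk}:f_{jk}>0\}.$$

**Step 4: show that nothing else lies in $W$.** Let $g_{jk}$ be the functional $\frac12(S_j+S_k-S_l)$. On the basis $b^{01},b^{02},b^{12}$ these are the dual coordinates: $g_{jk}(b^{jk})=1$ and $g_{jk}(b^{jl})=\frac12(1+0-1)=0$. The union of a $j$-cut and a $k$-cut is a $\{j,k\}$-cut of cost at most the sum, so $S_l=S_{jk}\le S_j+S_k$ and $g_{jk}\ge0$ on all entropy vectors. Suppose $f_{jk}=g_{jk}(\vec S)=0$ and $u\in L$. By (1), $\vec S+\varepsilon\Phi(u)$ is an entropy vector for small $\varepsilon$ of both signs, so $\varepsilon g_{jk}(\Phi(u))\ge0$ for both signs, and $g_{jk}(\Phi(u))=0$. Hence $W=\mathrm{span}\{b^{jk}:f_{jk}>0\}$.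

**Step 5: list the possible spaces and realize each by a tree.** Connectivity gives $S_i=\sum_kf_{ik}>0$ for all $i$, so every colour lies in a pair with positive flow. Two or three pairs occur.

- Three pairs: $W=\mathbb R^3$. The unit-weight star with one bulk vertex and leaves $0,1,2$ has unique min-cuts (a single leaf costs $1$, a leaf with the centre costs $2$; for $\{1,2\}$ take complements). So $L=\mathbb R^3$, $\Phi$ is the identity on it, and its min-cut subspace is $\mathbb R^3$.
- Two pairs $ij,ik$: the unit-weight path $j-i-k$ of boundary vertices has unique cuts, $L=\mathbb R^2$ and $\Phi(u)=u_{ij}b^{ij}+u_{ik}b^{ik}$. So its min-cut subspace is $\mathrm{span}\{b^{ij},b^{ik}\}$.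

This proves Theorem 2(d).

## 4. Opening cycles: boundary vertices split, bulk vertices do not

The natural plan for general $N$ is the one that worked for the square: open up the cycles one at a time.

At a boundary vertex this always works. Suppose a cycle of a connected model passes through a boundary vertex $v$. Detach one cycle edge $vx$ from $v$ and attach it to a new boundary vertex $v'$ of the same colour. In any cut, $v$ and $v'$ are on the same side because they have the same colour. So $I$-cuts of the two models correspond, with equal $u$-costs for every $u$, and the min-cut subspace is unchanged. The graph stays connected, since $v'$ reaches $v$ along the rest of the cycle. It has one more vertex and the same number of edges, so its cyclomatic number drops by one. After finitely many splits every remaining cycle consists of bulk vertices. In particular, the conjecture holds for every connected model whose bulk vertices induce a forest.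

At a bulk vertex the argument stops, because the two copies may be put on different sides and new cuts appear. Here is a case where the space really changes. Let $x_0,x_1,x_2$ be bulk vertices forming a triangle of weight-$1$ edges, with a leaf $i$ attached to $x_i$ by an edge of weight $2$. Separating $\{i\}$ or $\{i,x_i\}$ costs $2$. Every other cut around leaf $i$ costs more: if $x_i$ is outside, leg $i$ and at least one further leg are cut; if $x_i$ is inside together with some $x_j$, leg $j$ is cut, and so is another leg (when all three $x$'s are inside) or two triangle edges. So $S_0=S_1=S_2=2$. By Section 3 all $f_{jk}=1>0$, and the min-cut subspace is $\mathbb R^3$.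

Now split $x_0$ into $x_0'$, keeping leaf $0$ and the edge to $x_1$, and $x_0''$, keeping only the edge to $x_2$. The result is a tree. There $\{0,x_0'\}$ and $\{2,x_2,x_0''\}$ have cost $1$, so $S_0=S_2=1$. For colour $1$, the cut $\{1\}$ costs $2$, and a cut of cost $1$ would be a single weight-$1$ edge whose removal isolates leaf $1$ from leaves $0$ and $2$; no edge does this. So $S_1=2=S_0+S_2$ and $f_{02}=0$. The min-cut subspace has dropped to a plane. (The star of Section 3 is a correct tree for this triangle; the point is that splitting does not find it.)

So any obstruction to the conjecture must come from cycles in the bulk. To prove that an obstruction exists we need something that holds for all trees and fails for a graph.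

## 5. Contraction maps and why they see every graph

The something will be a linear inequality on entropies. Let us recall the standard way to prove such inequalities, in the smallest case: $S_X+S_Y\ge S_{X\cup Y}$ for disjoint $X,Y$. Choose min-cuts $C_X,C_Y$. Label each vertex $v$ by two bits $\pi(v)\in\{0,1\}^2$ recording whether $v\in C_X$ and whether $v\in C_Y$. The left side is $\sum_{uv}w_{uv}\,\rho(\pi(u),\pi(v))$ with $\rho$ the Hamming distance. Put $f(x)=x_1\vee x_2$. Then $|f(x)-f(x')|\le\rho(x,x')$, and $\{v:f(\pi(v))=1\}$ is an $(X\cup Y)$-cut of cost at most the left side.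

In general: record several min-cuts in $\pi(v)\in Q=\{0,1\}^n$. Suppose a map $f$ from $Q$ to the subsets of a finite set $\mathcal E$ satisfies $|f(x)\triangle f(x')|\le\rho(x,x')$, where $\triangle$ is symmetric difference, and takes prescribed values at the points of $Q$ where the colours sit. Then the sets $\{v:e\in f(\pi(v))\}$, for $e\in\mathcal E$, are cuts whose total cost is at most $\sum_{uv}w_{uv}\,\rho(\pi(u),\pi(v))$.

This is exactly what we cannot use: the argument never looks at the shape of the graph. An inequality proved by a contraction map holds for all graphs, so no graph violates it.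

On a tree we need much less. Suppose we have not one value $f(x)$ but a nonempty family $F(x)$ of allowed values, such that from any $A\in F(x)$ one can reach some $A'\in F(x')$ with $|A\triangle A'|\le\rho(x,x')$. On a tree we pick a value at a root and walk outwards, choosing a nearby allowed value at each new vertex. We never return to a vertex, so we never have to agree with an earlier choice. On a cycle we may have to. Each colour must still sit at a point where $F$ has a single member, since different boundary vertices of the same colour must receive the same value.

Here is the family around which everything is built. Let $\mathcal E$ be the set of $6$ edges of $K_4$ on $\{0,1,2,3\}$, written $ij$. Let $Y_i$ be the star at $i$ ($3$ edges) and $T_i=\mathcal E\setminus Y_i$ the opposite triangle. Consider two kinds of labels: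

- labels $p_i$, with allowed values $T_i\cup\{y\}$, $y\in Y_i$;
- labels $m_j$, with allowed values $Y_j\setminus\{y'\}$, $y'\in Y_j$.

(3) For $i\ne j$, the distance $|(T_i\cup\{y\})\triangle(Y_j\setminus\{y'\})|$ is $2$ if $y=ij$ or $y'=ij$, and $4$ otherwise.

To see this, note that the sets have sizes $4$ and $2$, so the distance is $6$ minus twice the size of the intersection. The two elements of $Y_j$ other than $ij$ lie in $T_i$, and $ij\notin T_i$. So $Y_j\setminus\{y'\}$ lies inside $T_i\cup\{y\}$ exactly when $ij$ has been removed ($y'=ij$) or added ($y=ij$); otherwise the intersection has one element.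

Read (3) as follows. Choosing $y=ij$ at a vertex labelled $p_i$ means "this vertex picks the index $j$"; choosing $y'=ij$ at a vertex labelled $m_j$ means "this vertex picks the index $i$". If an edge joining labels $p_i$ and $m_j$ is allowed length $2$, it is satisfied exactly when one of its ends picks the other. Each vertex has one pick. If no two neighbours of a vertex have the same label, then a connected graph with more edges than vertices cannot have all its edges satisfied, while in a tree everybody picks the neighbour towards the root. Edges minus vertices is positive exactly when there are at least two independent cycles. That is where the counterexample will come from.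

## 6. The families $F(x)$ on a six-bit cube

We now place these labels in a cube, and add three bits so that each $p_i$ and $m_j$ has nearby points with single-valued families where colours can sit. Name the points of $\{0,1\}^3$:
$$p_0=000,\ p_1=011,\ p_2=101,\ p_3=110,\qquad m_0=111,\ m_1=100,\ m_2=010,\ m_3=001 .$$
Then $m_i$ is antipodal to $p_i$, and the edges of the $3$-cube are exactly the pairs $p_im_j$ with $i\ne j$.

Let $Q=\{0,1\}^6$ with points $(a;s,b,d)$, $a\in\{0,1\}^3$. Let $\rho$ be the weighted Hamming metric with weight $2$ for each of the three $a$-bits, weight $1$ for $s$, weight $2$ for $b$, weight $2$ for $d$. Define nonempty families $F(x)$ of subsets of $\mathcal E$ as follows, where $y$ ranges over $Y_i$ (first column of families) or $Y_j$ (second column), and $t$ ranges over $T_i$ or $T_j$: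

| $(s,b,d)$ | $F(p_i;s,b,d)$ | $F(m_j;s,b,d)$ |
|---|---|---|
| $000$ and $011$ | $\{T_i\cup\{y\}\}$ | $\{Y_j\setminus\{y\}\}$ |
| $100$ and $111$ | $\{T_i\}$ | $\{Y_j\}$ |
| $010$ | $\{\mathcal E\}$ | $\{Y_j\cup\{t\}\}$ |
| $110$ | $\{\mathcal E\setminus\{y\}\}$ | $\{\mathcal E\setminus\{t\}\}$ |
| $001$ | $\{T_i\setminus\{t\}\}$ | $\{\emptyset\}$ |
| $101$ | $\{\{t\}\}$ | $\{\{y\}\}$ |

For example, $F(p_0;0,0,0)$ has three members: $\{12,13,23\}$ together with one of $01,02,03$. And $F(p_0;1,0,0)$ has the single member $\{12,13,23\}$.

**Lemma 1.** For all $x,x'\in Q$ and $A\in F(x)$ there is $A'\in F(x')$ with $|A\triangle A'|\le\rho(x,x')$.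

*Proof.* Suppose the claim holds whenever $x,x'$ differ in one bit. In general, flip the differing bits one at a time, choosing a suitable set at each stage. The weights of the flipped bits add up to $\rho(x,x')$, and the triangle inequality for $|A\triangle A'|$ finishes. So we check each kind of cube edge, in both directions.

**Step 1: $a$-edges (weight $2$).** The ends are $p_i$ and $m_j$ with $i\neq j$; let $\{k,l\}$ be the other two indices. Then $T_i=\{jk,jl,kl\}$ and $Y_j=\{ij,jk,jl\}$.

- $000,011$: from $T_i\cup\{y\}$ go to $Y_j\setminus\{ij\}=\{jk,jl\}\subset T_i\cup\{y\}$, a difference of $4-2=2$. Conversely, from $Y_j\setminus\{y'\}$ go to $T_i\cup\{ij\}\supset Y_j$, a difference of $4-2=2$.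
- $100,111$: $T_i\triangle Y_j=\{kl,ij\}$, of size $2$.
- $010$: $\mathcal E$ and $Y_j\cup\{t\}$ have sizes $6$ and $4$; difference $2$.
- $110$: complements of singletons differ in at most $2$ elements.
- $001$: $T_i\setminus\{t\}$ and $\emptyset$ differ in $2$ elements.
- $101$: singletons differ in at most $2$ elements.

**Step 2: $s$-edges (weight $1$).** We compare $(0,b,d)$ with $(1,b,d)$.

- $(b,d)=00$ and $11$: $T_i\cup\{y\}$ and $T_i$ differ in $1$ element; so do $Y_j\setminus\{y\}$ and $Y_j$.
- $(b,d)=10$: at $p_i$, $\mathcal E$ and $\mathcal E\setminus\{y\}$ differ in $1$ element. At $m_j$, if $t\ne t'$ in $T_j$ then $Y_j\cup\{t\}\subset\mathcal E\setminus\{t'\}$, with sizes $4$ and $5$. Given either of $t,t'$ the other can be chosen, since $|T_j|=3$.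
- $(b,d)=01$: at $p_i$, if $t'\ne t$ in $T_i$ then $\{t'\}\subset T_i\setminus\{t\}$, with sizes $1$ and $2$; given either, the other can be chosen. At $m_j$, $\emptyset$ and $\{y\}$ differ in $1$ element.

**Step 3: $b$-edges with $d=0$ (weight $2$).** In each comparison one set contains the other, with sizes differing by $2$, for any choices.

- $s=0$: $T_i\cup\{y\}\subset\mathcal E$; and $Y_j\setminus\{y\}\subset Y_j\cup\{t\}$.
- $s=1$: $T_i\subset\mathcal E\setminus\{y\}$, since $y\in Y_i$; and $Y_j\subset\mathcal E\setminus\{t\}$, since $t\in T_j$.

**Step 4: $d$-edges with $b=0$ (weight $2$).** Again containments with difference $2$, for any choices.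

- $s=0$: $T_i\setminus\{t\}\subset T_i\cup\{y\}$; and $\emptyset\subset Y_j\setminus\{y\}$.
- $s=1$: $\{t\}\subset T_i$; and $\{y\}\subset Y_j$.

**Step 5: $b$-edges with $d=1$ and $d$-edges with $b=1$ (weight $2$).** By the table $F(a;s,1,1)=F(a;s,0,0)$. So a $b$-edge with $d=1$, from $(s,0,1)$ to $(s,1,1)$, compares the families of $(s,0,1)$ and $(s,0,0)$, as in Step 4. A $d$-edge with $b=1$, from $(s,1,0)$ to $(s,1,1)$, compares those of $(s,1,0)$ and $(s,0,0)$, as in Step 3. $\square$

## 7. An inequality that holds on every tree

Take $12$ colours $A_0,A_1,A_2,B_0,B_1,B_2,C_1,C_2,C_3,D_1,D_2,D_3$. Any one of them is the purifier, so $N=11$. Each colour $c$ gets a point $\kappa(c)\in Q$ and a set $f(c)\subseteq\mathcal E$: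
$$\begin{aligned}
\kappa(A_i)&=(p_i;1,0,0),& f(A_i)&=T_i; &\qquad \kappa(B_i)&=(p_i;0,1,0),& f(B_i)&=\mathcal E;\\
\kappa(C_j)&=(m_j;1,0,0),& f(C_j)&=Y_j; & \kappa(D_j)&=(m_j;0,0,1),& f(D_j)&=\emptyset .
\end{aligned}$$
By the table, $F(\kappa(c))=\{f(c)\}$ for every colour $c$: colours sit at single-valued points. The sets of colours whose $\kappa$ has a given bit equal to $1$ are read off from the names of the cube points:
$$\begin{aligned}
X_1&=\{A_2,B_2,C_1,D_1\},& X_2&=\{A_1,B_1,C_2,D_2\},& X_3&=\{A_1,B_1,A_2,B_2,C_3,D_3\},\\
X_s&=\{A_0,A_1,A_2,C_1,C_2,C_3\},& X_b&=\{B_0,B_1,B_2\},& X_d&=\{D_1,D_2,D_3\}.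
\end{aligned}$$
For $e\in\mathcal E$ let $J_e=\{c:e\in f(c)\}$. Since $e\in T_k$ means $k\notin e$ and $e\in Y_k$ means $k\in e$,
$$J_e=\{A_k:k\notin e\}\cup\{B_0,B_1,B_2\}\cup\{C_k:k\in e\}\qquad\text{(existing colours only).}$$
For instance $J_{01}=\{A_2,B_0,B_1,B_2,C_1\}$. All these sets are nonempty and proper.

**Proposition 2.** Every tree (or forest) model on these colours satisfies
$$2S_{X_1}+2S_{X_2}+2S_{X_3}+S_{X_s}+2S_{X_b}+2S_{X_d}\ \ge\ \sum_{e\in\mathcal E}S_{J_e}.\tag{Q}$$

*Proof.*

**Step 1: write the left side with $\rho$.** Choose a min-cut for each of $X_1,X_2,X_3,X_s,X_b,X_d$, and let $\pi(v)\in Q$ record which of these cuts contain the vertex $v$. An edge $uv$ is in the cut of a given set exactly when $\pi(u)$ and $\pi(v)$ differ in the corresponding bit. So the left side equals $\sum_{uv}w_{uv}\,\rho(\pi(u),\pi(v))$. A boundary vertex of colour $c$ lies in exactly the cuts of those sets that contain $c$, so there $\pi(v)=\kappa(c)$.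

**Step 2: choose values along the tree.** In each component choose a root $r$ and any $\varphi(r)\in F(\pi(r))$. Move outwards. When $u$ has its value and $v$ is the next vertex, Lemma 1 gives $\varphi(v)\in F(\pi(v))$ with $|\varphi(u)\triangle\varphi(v)|\le\rho(\pi(u),\pi(v))$. As the component is a tree, every vertex is reached once and every edge is used. A boundary vertex of colour $c$ has $F(\pi(v))=\{f(c)\}$, so it automatically gets $f(c)$.

**Step 3: read off cuts.** For each $e$, a boundary vertex of colour $c$ lies in $\{v:e\in\varphi(v)\}$ exactly when $e\in f(c)$, that is, $c\in J_e$. So this set is a $J_e$-cut. Summing the costs over $e$ counts each edge $uv$ exactly $|\varphi(u)\triangle\varphi(v)|$ times: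
$$\sum_eS_{J_e}\ \le\ \sum_{uv}w_{uv}\,|\varphi(u)\triangle\varphi(v)|\ \le\ \sum_{uv}w_{uv}\,\rho(\pi(u),\pi(v)).\qquad\square$$

## 8. A model with seven bulk edges and six bulk vertices that violates (Q)

**Definition (the model $(G,w)$).** The bulk vertices are $p_0,p_1,p_2,m_1,m_2,m_3$. Each of the $12$ colours has one boundary vertex, denoted by the colour.

- Bulk edges, all of weight $1$: $p_0m_1,\ p_0m_2,\ p_0m_3,\ p_1m_2,\ p_1m_3,\ p_2m_1,\ p_2m_3$.
- Terminal edges: $p_iA_i,\ p_iB_i$ for $i=0,1,2$ and $m_jC_j,\ m_jD_j$ for $j=1,2,3$, all of weight $1$ except $w(p_0B_0)=w(m_3D_3)=2$.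

There are $7+12=19$ edges. $G$ is connected and simple. Its bulk graph consists of the $4$-cycles $p_0m_1p_2m_3$ and $p_0m_2p_1m_3$ sharing the edge $p_0m_3$, so its cyclomatic number is $7-6+1=2$.

The vertex names are deliberate. In Step 1 below we use cuts in which the bulk vertex $p_i$ gets the label $(p_i;0,0,0)$ and $m_j$ gets $(m_j;0,0,0)$. Each bulk edge then has $\rho$-length $2$, and by (3) it is satisfied only if one end picks the other: seven edges, six picks. So the propagation of Proposition 2 fails for this labelling. This does not yet show that (Q) fails; for that we compute.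

**Step 1: the left side of (Q) is at most $36$.** We exhibit cuts.

- $S_{X_1}\le2$: put $p_2,m_1$ inside; the edges $p_0m_1,\ p_2m_3$ are cut.
- $S_{X_2}\le2$: put $p_1,m_2$ inside; the edges $p_0m_2,\ p_1m_3$ are cut.
- $S_{X_3}\le3$: put $p_1,p_2,m_3$ inside; the edges $p_0m_3,\ p_1m_2,\ p_2m_1$ are cut.
- $S_{X_s}\le6$, $S_{X_b}\le2+1+1=4$, $S_{X_d}\le1+1+2=4$: no bulk vertex inside.

In the first three cuts each inside bulk vertex has both its terminals inside, and no other terminals are inside, so no terminal edge is cut. The total is at most $2(2+2+3)+6+2\cdot4+2\cdot4=36$.

**Step 2: the right side of (Q) is at least $38$.** We bound each $S_{J_e}$ from below by a flow. A flow from $J_e$ to its complement sends along each edge, in one direction, an amount at most $w$; it is conserved at every bulk vertex, leaves the boundary vertices with colour in $J_e$ (the sources), and enters the other boundary vertices (the sinks). Its value is the total leaving the sources. If $C$ is a $J_e$-cut, add up the net outflow over all vertices of $C$: the sources contribute the value, bulk vertices contribute $0$, and there are no sinks in $C$. So the value equals the net flow across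 $\delta(C)$, which is at most $|C|_w$. Hence $S_{J_e}$ is at least the value. In the tables, amounts are $1$ unless a number is given in parentheses.

For $e=01$ the sources are $A_2,B_0,B_1,B_2,C_1$:

| vertex | receives from | sends to |
|---|---|---|
| $p_0$ | $B_0\,(2),\ m_1$ | $A_0,\ m_2,\ m_3$ |
| $p_1$ | $B_1$ | $A_1$ |
| $p_2$ | $A_2,\ B_2$ | $m_1,\ m_3$ |
| $m_1$ | $C_1,\ p_2$ | $p_0,\ D_1$ |
| $m_2$ | $p_0$ | $D_2$ |
| $m_3$ | $p_0,\ p_2$ | $D_3\,(2)$ |

Each row balances, the capacities are respected, and the sources send $2+1+1+1+1=6$. So $S_{J_{01}}\ge6$.

For $e=03$ the sources are $A_1,A_2,B_0,B_1,B_2,C_3$: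

| vertex | receives from | sends to |
|---|---|---|
| $p_0$ | $B_0\,(2),\ m_3$ | $A_0,\ m_1,\ m_2$ |
| $p_1$ | $A_1,\ B_1$ | $m_2,\ m_3$ |
| $p_2$ | $A_2,\ B_2$ | $m_1,\ m_3$ |
| $m_1$ | $p_0,\ p_2$ | $C_1,\ D_1$ |
| $m_2$ | $p_0,\ p_1$ | $C_2,\ D_2$ |
| $m_3$ | $C_3,\ p_1,\ p_2$ | $p_0,\ D_3\,(2)$ |

The value is $2+1+1+1+1+1=7$, so $S_{J_{03}}\ge7$.

For $e=12$ the sources are $A_0,B_0,B_1,B_2,C_1,C_2$:

| vertex | receives from | sends to |
|---|---|---|
| $p_0$ | $A_0,\ B_0\,(2)$ | $m_1,\ m_2,\ m_3$ |
| $p_1$ | $B_1,\ m_2$ | $A_1,\ m_3$ |
| $p_2$ | $B_2,\ m_1$ | $A_2,\ m_3$ |
| $m_1$ | $C_1,\ p_0$ | $D_1,\ p_2$ |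
| $m_2$ | $C_2,\ p_0$ | $D_2,\ p_1$ |
| $m_3$ | $p_0,\ p_1,\ p_2$ | $C_3,\ D_3\,(2)$ |

The value is $1+2+1+1+1+1=7$, so $S_{J_{12}}\ge7$.

The other three sets follow from $J_{01}$ by symmetry.

- Exchanging the indices $1\leftrightarrow2$ everywhere preserves $G$ and $w$: it swaps $p_0m_1$ with $p_0m_2$, $p_1m_2$ with $p_2m_1$, $p_1m_3$ with $p_2m_3$, and fixes $p_0m_3$, $p_0B_0$, $m_3D_3$. It maps $J_{01}=\{A_2,B_0,B_1,B_2,C_1\}$ to $\{A_1,B_0,B_1,B_2,C_2\}=J_{02}$.
- The map $p_i\leftrightarrow m_{3-i}$, $A_i\leftrightarrow C_{3-i}$, $B_i\leftrightarrow D_{3-i}$ also preserves $G$ and $w$: it swaps $p_0m_1$ with $p_2m_3$, $p_0m_2$ with $p_1m_3$, fixes $p_0m_3$, $p_1m_2$, $p_2m_1$, and swaps the two edges of weight $2$. With $3-e=\{3-i:i\in e\}$, it sends $J_e$ to $\{C_l:l\notin3-e\}\cup\{D_1,D_2,D_3\}\cup\{A_l:l\in3-e\}$, which is the complement of $J_{3-e}$. So $S_{J_e}=S_{J_{3-e}}$. Here $3-e$ is $23$ for $e=01$ and $13$ for $e=02$.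

Hence $S_{J_{01}}=S_{J_{02}}=S_{J_{23}}=S_{J_{13}}\ge6$, and
$$\sum_eS_{J_e}\ \ge\ 4\cdot6+7+7=38\ >\ 36 .$$
So $\vec S=\vec S(G)$ violates (Q).

The excess $2$ can be seen in the picking picture. The bulk edges other than $p_0m_3$ form the $6$-cycle $p_0m_1p_2m_3p_1m_2$. Let each vertex pick the next one around it. Then by (3) six bulk edges have length $2$ and $p_0m_3$ has length $4$. The terminal edges have lengths $1$ at $A_i,C_j$ and $2$ at $B_i,D_j$. The total weighted length is $12+4+6+8+8=38$, so in fact $\sum_eS_{J_e}=38$.

## 9. Balanced vertices force $L=\langle w\rangle$

We know that no tree has its entropy vector on the positive ray through $\vec S$. But the conjecture is about min-cut subspaces, and a larger subspace could contain $\vec S$ and also entropy vectors of trees. So we show that the min-cut subspace of $G$ is just the line, by the mechanism of the four-legged star. It is for this that the two weights $2$ were chosen: at each bulk vertex the two terminal edges carry exactly half of the total incident weight, namely $3$ of $6$ at $p_0,m_3$, and $2$ of $4$ at $p_1,p_2,m_1,m_2$.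

**Step 1: turn every balanced choice of signs into a tie.** Fix a bulk vertex $v$ and signs $\sigma_\epsilon=\pm1$ on the edges $\epsilon$ at $v$ with $\sum_\epsilon\sigma_\epsilon w_\epsilon=0$. We build a set $X$ of colours for which $v$ may be on either side. Let $X$ be given by:

- a terminal of $v$ is in $X$ iff its edge has sign $+$;
- for each bulk neighbour $v'$ of $v$, both terminals of $v'$ are in $X$ if $\sigma_{vv'}=+$, and neither is if $\sigma_{vv'}=-$;
- for every other bulk vertex, both terminals are in $X$.

Since the weights are positive and the signed sum is $0$, both signs occur. So $X$ is nonempty and proper. Let $C_0$ consist of the boundary vertices with colour in $X$ and the bulk vertices $v'\ne v$ whose two terminals are in $X$. Let $C_1=C_0\cup\{v\}$.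

We claim that $C_0$ and $C_1$ are both min-cuts for $X$. Take any $X$-cut. Move the bulk vertices $v'\ne v$ one by one to the side of their two terminals. If $v'$ was on the other side, both its terminal edges were cut, which cost at least half of the weight at $v'$; after the move only non-terminal edges at $v'$ can be cut, which cost at most half. So no move increases the cost. The final cut is $C_0$ or $C_1$, depending on the side of $v$. These two differ only at $v$: in $C_0$ the cut edges at $v$ are exactly those with sign $+$, in $C_1$ exactly those with sign $-$. So $|C_0|_w-|C_1|_w=\sum_\epsilon\sigma_\epsilon w_\epsilon=0$, and both attain the minimum.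

Hence every $u\in L$ satisfies
$$\sum_\epsilon\sigma_\epsilon u_\epsilon=|C_0|_u-|C_1|_u=0.\tag{4}$$

**Step 2: solve the equations at each vertex.** At $p_0$ and $m_3$ let $\beta$ be the value of $u$ on the weight-$2$ edge and $q_1,\dots,q_4$ its values on the four weight-$1$ edges. The balanced signs put the weight-$2$ edge and one weight-$1$ edge against the other three. So (4) gives $\beta+q_r=\sum_{r'\ne r}q_{r'}$, that is, $\beta=\sum_{r'}q_{r'}-2q_r$, for each $r$. So all $q_r$ equal some $q$, and $\beta=4q-2q=2q$.

At $p_1,p_2,m_1,m_2$ there are four edges of weight $1$, and (4) gives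
$$q_1+q_2=q_3+q_4,\qquad q_1+q_3=q_2+q_4,\qquad q_1+q_4=q_2+q_3 .$$
Adding the first two gives $q_1=q_4$; similarly $q_1=q_3$ and $q_1=q_2$.

**Step 3: propagate through the bulk.** At each bulk vertex, $u$ is a multiple of $w$ on the incident edges. The bulk graph is connected and all its edges have weight $1$, so the multiple is the same at all bulk vertices. Every edge of $G$ has a bulk end, so $u\in\langle w\rangle$. Since $w\in L$, we get $L=\langle w\rangle$, and the min-cut subspace is $\Phi(L)=\langle\vec S\rangle$.

**Proof of Theorem 1.** Let $T$ be a tree model on $11$ parties with $\vec S(T)\in\langle\vec S\rangle$. Both $G$ and $T$ are connected with positive weights, so all their entropies are positive, and $\vec S(T)=c\vec S$ with $c>0$. By Proposition 2, $\vec S(T)$ satisfies (Q). As (Q) is linear and homogeneous, $\vec S$ satisfies it too, contradicting Section 8. So no tree model has entropy vector in $\langle\vec S\rangle$. A tree with min-cut subspace $\langle\vec S\rangle$ would have its entropy vector in that subspace. So no such tree exists, and the conjecture is false. $\square$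

## 10. More than eleven parties

**Proof of Theorem 2(a).** For $N=11$ this is Theorem 1. Let $N>11$. We add colours to $G$ so that forgetting them brings us back to $G$.

**Step 1: build $G'$.** For each new colour $12,\dots,N$ add one boundary vertex, joined by a weight-$1$ edge to the boundary vertex of colour $0$. The model $G'$ is connected.

**Step 2: project its min-cut subspace.** For nonempty $I\subseteq[11]$, both ends of each new edge lie outside every $I$-cut. So the $I$-cuts of $G'$ are those of $G$, with the same costs for every $u$, and the same min-cuts. Hence every $u\in L(G')$ satisfies $u|_{E(G)}\in L(G)=\langle w\rangle$, and the coordinates $I\subseteq[11]$ of its image under $\Phi$ form the image of $u|_{E(G)}$ under the map $\Phi$ of $G$. So the projection of the min-cut subspace of $G'$ to these coordinates lies in $\langle\vec S(G)\rangle$.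

**Step 3: forget the new colours in a tree.** Suppose a tree $T'$ had the same min-cut subspace as $G'$. Recolour its colours $12,\dots,N$ as $0$. For $I\subseteq[11]$ the $I$-cuts do not change. So we get a tree model on $11$ parties whose entropy vector is the projection of $\vec S(T')$, which lies in $\langle\vec S(G)\rangle$ by Step 2. This contradicts Theorem 1. $\square$

## 11. One cycle per bulk component: convex hulls and Kakutani's theorem

We extend (Q) from trees to the class $\mathcal U$. On a cycle the propagation may come back to its starting vertex with a different member of the family. The remedy is to allow mixtures of members and to look for a fixed point. Recall Kakutani's theorem: if $Z\subset\mathbb R^n$ is nonempty, compact and convex, and a set-valued map from $Z$ to $Z$ has nonempty convex values and closed graph, then some $z\in Z$ belongs to its own value.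

**Proof of Theorem 2(b).**

**Step 1: make Lemma 1 convex.** Let $\hat F(x)\subset[0,1]^{\mathcal E}$ be the convex hull of the indicator vectors of the members of $F(x)$. Then for every $z\in\hat F(x)$ there is $z'\in\hat F(x')$ with $\|z-z'\|_1\le\rho(x,x')$. Indeed, write $z=\sum_A\lambda_A\mathbf 1_A$ as a convex combination, choose $A'$ for each $A$ by Lemma 1, and put $z'=\sum_A\lambda_A\mathbf 1_{A'}$. The norm of the difference is at most $\sum_A\lambda_A|A\triangle A'|\le\rho(x,x')$.

**Step 2: see that only the bulk components matter.** Let $H\in\mathcal U$ be a model on the $12$ colours, and define $\pi$ from chosen min-cuts as in Proposition 2. At boundary vertices of colour $c$ put $\varphi(v)=f(c)$, as an indicator vector. Since $\hat F(\kappa(c))=\{f(c)\}$ is a single point, Step 1 shows that any choice $\varphi(v)\in\hat F(\pi(v))$ at a bulk vertex $v$ satisfies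
$$\|\varphi(u)-\varphi(v)\|_1\le\rho(\pi(u),\pi(v))\tag{5}$$
on every edge from $v$ to a boundary vertex $u$. For the same reason (5) holds on edges between boundary vertices. So we only have to choose $\varphi$ on each component of the subgraph induced on the bulk vertices so that (5) holds on its edges.

**Step 3: choose $\varphi$ on bulk components.** If the component is a tree, propagate outwards from a root, using Step 1.

Suppose it has one cycle $v_0v_1\cdots v_k=v_0$. Consider the set of all $(z_0,\dots,z_k)$ with $z_r\in\hat F(\pi(v_r))$ and $\|z_r-z_{r+1}\|_1\le\rho(\pi(v_r),\pi(v_{r+1}))$ for $0\le r<k$. It is compact and convex. Hence so is its projection $\Gamma$ to the pair $(z_0,z_k)\in\hat F(\pi(v_0))^2$. By Step 1 applied along the cycle, every $z_0\in\hat F(\pi(v_0))$ occurs as a first component in $\Gamma$. So $z\mapsto\{z':(z,z')\in\Gamma\}$ is a map from $\hat F(\pi(v_0))$ to its subsets with nonempty compact convex values and closed graph. Kakutani's theorem gives $z$ with $(z,z)\in\Gamma$, that is, a consistent choice on the cycle. The rest of the component consists of trees attached to the cycle; propagate outwards along them. Now (5) holds on all edges.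

**Step 4: read off cuts by thresholds.** For $e\in\mathcal E$ and $\theta\in(0,1]$ consider $\{v:\varphi_e(v)\ge\theta\}$. At boundary vertices of colour $c$, $\varphi_e$ is $1$ if $c\in J_e$ and $0$ otherwise, so this set is a $J_e$-cut and costs at least $S_{J_e}$. An edge $uv$ is cut for a set of $\theta$ of measure $|\varphi_e(u)-\varphi_e(v)|$. Averaging over $\theta$ gives $S_{J_e}\le\sum_{uv}w_{uv}|\varphi_e(u)-\varphi_e(v)|$. Summing over $e$ and using (5),
$$\sum_eS_{J_e}\le\sum_{uv}w_{uv}\|\varphi(u)-\varphi(v)\|_1\le\sum_{uv}w_{uv}\,\rho(\pi(u),\pi(v)),$$
and the last sum is the left side of (Q). So (Q) holds for every model in $\mathcal U$ on the $12$ colours.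

**Step 5: the case $\vec S(H)\ne0$.** Suppose $\vec S(H)=c\vec S$. The coordinates of $\vec S(H)$ are non-negative and not all zero, and those of $\vec S$ are positive, so $c>0$. By Step 4, $\vec S(H)$ satisfies (Q), hence so does $\vec S$, contradicting Section 8. So $\vec S(H)\notin\langle\vec S\rangle$. As $\vec S(H)$ lies in the min-cut subspace of $H$, that subspace is not $\langle\vec S\rangle$. If $H$ is connected, all its entropies are positive, so this case applies.

**Step 6: the case $\vec S(H)=0$.** This is possible only for disconnected $H$. The weights are positive, so every min-cut $C$ has $\delta(C)=\emptyset$. Hence $\Phi=0$ and the min-cut subspace of $H$ is $\{0\}\ne\langle\vec S\rangle$.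

**Step 7: the bound on cycles.** The bulk graph of $G$ is connected with $6$ vertices and $7$ edges, so its cyclomatic number is $2$, and $G$ realizes $\vec S$. $\square$

## 12. Extreme rays of $\mathrm{HEC}_N$ that no tree realizes

Let $\mathrm{HEC}_N$ be the set of entropy vectors of graph models on $N$ parties. It is a polyhedral convex cone (N. Bao, S. Nezami, H. Ooguri, B. Stoica, J. Sully, M. Walter, *The Holographic Entropy Cone*, JHEP 09 (2015) 130). It lies in the non-negative orthant, so it contains no line: it is pointed, and it is generated by its extreme rays.

**Proof of Theorem 2(c).**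

**Step 1: define a functional that is non-negative on $\mathcal U$.** Let $q$ be the left side minus the right side of (Q). Each $S_X$ with $0\in X$ is read as $S_{K\setminus X}$, with $K$ the $12$ colours, so $q$ is a linear functional of the coordinates $I\subseteq[11]$. For $N>11$ apply it to these coordinates of $\mathbb R^{2^N-1}$. By the argument of Section 10 this amounts to recolouring $12,\dots,N$ as $0$. Recolouring does not change the graph or its set of bulk vertices, so trees stay trees, forests stay forests and models in $\mathcal U$ stay in $\mathcal U$. By Proposition 2 and Step 4 of Section 11, $q\ge0$ on the entropy vectors of all these models.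

**Step 2: find an extreme ray on which $q$ is negative.** By Section 8, $q(\vec S(G))<0$ for $N=11$. For $N>11$, $q(\vec S(G'))=q(\vec S(G))<0$ with $G'$ as in Section 10. This vector is a sum of vectors on extreme rays of $\mathrm{HEC}_N$. Since $q$ is linear, it is negative on one of the summands, hence on all nonzero vectors of that extreme ray. By Step 1, no tree, no forest and no model in $\mathcal U$ has its entropy vector among them. $\square$
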